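\title{The Hyers--Ulam constant of a Banach space equals its Jung constant}

\begin{abstract}
A surjective map of a real Banach space $E$ that changes every distance by at most $\varepsilon$ lies within $c\varepsilon$ of a surjective isometry, and the Hyers--Ulam constant $H(E)$ is the infimum of the admissible constants $c$. We prove the conjecture that $H(E)$ equals the Jung constant $J(E)$, which compares radii and diameters of bounded sets, for every real Banach space of positive dimension. The distance from such a map to the isometries is the radius of a set of displacement vectors. We show that this set has diameter at most $2\varepsilon$ and that, conversely, every set of diameter at most $2\varepsilon$ is approximately contained in such a set.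
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $E$ is a real Banach space with $\dim E\ge1$ and norm $|x|$; open and closed balls are written $B(x,r)$ and $\overline B(x,r)$. For maps $f,g:E\to E$ put $d(f,g)=\sup_{x\in E}|fx-gx|\in[0,\infty]$. For $\varepsilon\ge0$, a map $f:E\to E$, not assumed continuous, is an \emph{$\varepsilon$-nearisometry} if
\begin{equation}\label{eq:near}
|x-y|-\varepsilon\le|fx-fy|\le|x-y|+\varepsilon\qquad\text{for all }x,y\in E.
\end{equation}
If $T$ is an isometry and $d(T,f)\le\varepsilon/2$, then $f$ is an $\varepsilon$-nearisometry by the triangle inequality. The stability problem asks for the converse, with the best constant. The \emph{Hyers--Ulam constant} $H(E)$ is the infimum of all $c\ge0$ with the following property: for every $\varepsilon\ge0$ and every surjective $\varepsilon$-nearisometry $f:E\to E$ there is a surjective isometry $T:E\to E$ with $d(T,f)\le c\varepsilon$.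

The second constant involves no maps. The \emph{radius} of a nonempty bounded set $A\subset E$ is the infimum of the radii of the closed balls of $E$ that contain $A$, that is,
\[
r(A)=\inf_{p\in E}\,\sup_{a\in A}|a-p|,
\]
and the \emph{Jung constant} of $E$ is
\[
J(E)=\sup\Bigl\{\frac{2\,r(A)}{\operatorname{diam}A}: A\subset E\text{ bounded},\ \operatorname{diam}A>0\Bigr\}.
\]
Two points of a ball of radius $\rho$ are at distance at most $2\rho$, and a ball of radius $\operatorname{diam}A$ centered at a point of $A$ contains $A$. Hence
\begin{equation}\label{eq:rd}
\tfrac12\operatorname{diam}A\le r(A)\le\operatorname{diam}A,\qquad 1\le J(E)\le2 .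
\end{equation}
On the line a bounded set lies in the interval $[\inf A,\sup A]$, so $J(\mathbb R)=1$. In $c_0$ with the sup-norm the unit vectors $e_n$ form a set of diameter $1$, and $\sup_n|e_n-p|\ge\sup_n|1-p_n|\ge1$ for every $p\in c_0$ because $p_n\to0$; so $J(c_0)=2$. For Euclidean space, $J(\mathbb R^n)=\sqrt{2n/(n+1)}$.

Hyers and Ulam proved that $H(E)$ is finite for Hilbert spaces, and Gevirtz proved that $H(E)\le5$ for every Banach space. The equality $H(E)=J(E)$ holds for every Hilbert space, and $H(E)=J(E)=2$ holds for the space $c$ of convergent sequences (\v Semrl) and for $c_0$, both with the sup-norm. The conjecture that $H(E)=J(E)$ for all Banach spaces comes from \cite{HU}. We prove it.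

\begin{theorem}\label{thm:main}
$H(E)=J(E)$ for every real Banach space $E$ with $\dim E\ge1$.
\end{theorem}

Why should a stability constant be a ratio of radius to diameter? Call a map \emph{bounded} if its range is a bounded set (also for linear maps, so that a bounded linear map in this sense is zero), and call $(f-\mathrm{id})(E)=\{fx-x:x\in E\}$ the \emph{displacement set} of $f$. Suppose that $f-\mathrm{id}$ is bounded. Then the only surjective isometries at finite distance from $f$ are the translations $x\mapsto x+p$ (Lemma~\ref{lem:radius}), and the error of the best translation is the radius of the displacement set. Condition \eqref{eq:near} does not change when a constant is added to $f$ and involves two points at a time, so the quantity it should control is the diameter of that set. If the sets that occur were exactly those of diameter at most $\lambda\varepsilon$, we would get $H(E)=\lambda J(E)/2$. A map whose displacement set has diameter at most $\varepsilon$ is an $\varepsilon$-nearisometry by the triangle inequality, which suggests $\lambda=1$. This guess is too small; parts (a) and (b) of the next theorem say that the right value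 is $\lambda=2$.

\begin{theorem}\label{thm:sharp}
Let $E$ be a real Banach space with $\dim E\ge1$.
\begin{enumerate}
\item[(a)] \emph{(Exact distance.)} For a surjective $\varepsilon$-nearisometry $f:E\to E$ there is exactly one surjective linear isometry $U$ with $f-U$ bounded. The set $\Delta_f=\{fx-Ux:x\in E\}$ has $\operatorname{diam}\Delta_f\le2\varepsilon$, and $\inf_Td(T,f)=r(\Delta_f)\le J(E)\varepsilon$, the infimum being over surjective isometries $T$.
\item[(b)] \emph{(Which displacement sets occur.)} Let $A\subset E$ be nonempty and bounded, and let $\varepsilon>0$. Then $\operatorname{diam}A\le2\varepsilon$ if and only if for every $\delta>0$ there is a bijective $(\varepsilon+\delta)$-nearisometry $f$ of $E$, at bounded distance from $\mathrm{id}$, such that every $a\in A$ is within $\delta$ of the displacement set of $f$.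
\item[(c)] \emph{(Bijections.)} The constant $H(E)=J(E)$ is unchanged if only bijective nearisometries are considered.
\item[(d)] \emph{(Attainment.)} If $E$ is isometric to a dual Banach space, then for every surjective $\varepsilon$-nearisometry $f$ there is a surjective isometry $T$ with $d(T,f)\le J(E)\varepsilon$.
\item[(e)] \emph{(Sharp range.)} $1\le H(E)\le2$. If $\dim E=n<\infty$, then $H(E)\le\frac{2n}{n+1}$, and for each $n\ge1$ this value is attained by some $n$-dimensional $E$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:radius} reduces the problem to the radius of a set, and Section~\ref{sec:line} solves it on the line, where both ideas of the proof appear. Section~\ref{sec:upper} bounds the diameter of a displacement set, Section~\ref{sec:lower} constructs nearisometries with prescribed displacements, and Section~\ref{sec:proofs} deduces the two theorems. We use the axiom of choice.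

\section{The distance to the isometries is a radius}\label{sec:radius}

The Mazur--Ulam theorem states that a surjective isometry $T$ of a real normed space is affine: $Tx=Ux+p$ with $p=T0$ and $U$ a surjective linear isometry. We write $T=U+p$. At large scales $T$ is determined by $U$, and this leaves only the vector $p$ to optimize.

\begin{lemma}\label{lem:radius}
Let $f:E\to E$ be any map and let $U$ be a surjective linear isometry such that $f-U$ is bounded. Then $U$ is the only surjective linear isometry with this property, and
\[
\inf_T d(T,f)=\inf_{p\in E}d(U+p,f)=r\bigl((f-U)(E)\bigr),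
\]
where $T$ runs over the surjective isometries of $E$.
\end{lemma}

\begin{proof}
A linear map $L$ with $|Lx|\le M$ for all $x$ is zero, since $|Lx|=|L(tx)|/t\le M/t$ for all $t>0$. If $f-U$ and $f-U'$ are both bounded, so is the linear map $U-U'$, and therefore $U=U'$. Let $T=U'+p$ be a surjective isometry with $d(T,f)<\infty$. Then $f-U'$ is bounded, so $U'=U$. Thus only the maps $U+p$ contribute to the first infimum, and $d(U+p,f)=\sup_{x}|(fx-Ux)-p|$. The infimum of this quantity over $p$ is the radius of $(f-U)(E)$.
\end{proof}

To apply the lemma to a nearisometry one needs a $U$ to begin with. This is what we take from Gevirtz's theorem, and only its qualitative content: since $H(E)<\infty$, every surjective $\varepsilon$-nearisometry $f$ is at finite distance from some surjective isometry $U+p$, and then $f-U$ is bounded.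

\begin{remark}\label{rem:surj}
Surjectivity of $f$ and completeness of $E$ enter the proof of $H(E)\le J(E)$ only through this appeal to Gevirtz's theorem. Surjectivity cannot be dropped: the shift $S(x_1,x_2,\dots)=(0,x_1,x_2,\dots)$ of $\ell_2$ is a linear isometry, and if $d(U+p,S)<\infty$, then the linear map $U-S$ is bounded, so $U=S$, which is not surjective.
\end{remark}

\section{The real line}\label{sec:line}

Let $E=\mathbb R$ and let $f$ be a surjective $\varepsilon$-nearisometry. The linear isometries of $\mathbb R$ are $\pm\mathrm{id}$, so after replacing $f$ by $-f$ if necessary we may assume that $f-\mathrm{id}$ is bounded. Fix $x,y$ and put $v=(fx-x)-(fy-y)$. Applied to the pair $x,y$, condition \eqref{eq:near} compares $|fx-fy|$ with $|x-y|$ and forgets the signs, whereas $v$ is the difference of $fx-fy$ and $x-y$ with their signs. A distant third point restores the signs. Take $z$ so far to the left that $z<x,y$ and $fz<fx,fy$, which is possible because $f-\mathrm{id}$ is bounded. Then $|fx-fz|-|fy-fz|=fx-fy$ and $|x-z|-|y-z|=x-y$, so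
\[
v=\bigl(|fx-fz|-|x-z|\bigr)-\bigl(|fy-fz|-|y-z|\bigr)\le\varepsilon+\varepsilon .
\]
Exchanging $x$ and $y$ gives $|v|\le2\varepsilon$. The displacement set therefore lies in an interval $[p-\varepsilon,p+\varepsilon]$, the translation by $p$ is within $\varepsilon$ of $f$, and $H(\mathbb R)\le1$.

The factor $2$ comes from using \eqref{eq:near} twice, and it is not an artifact of the argument.

\begin{example}[Exchanging two points]\label{ex:swap}
In any $E$ let $|u|=1$, let $f$ exchange $-u/2$ and $u/2$, and let $f$ fix all other points. The distance between the two exchanged points is preserved, and for any other point $y$ we have $\bigl||y-u/2|-|y+u/2|\bigr|\le|u|=1$. So $f$ is a bijective $1$-nearisometry. Its displacement set $\{u,-u,0\}$ has diameter $2$, hence radius at least $1$ by \eqref{eq:rd}, and Lemma~\ref{lem:radius} gives $d(T,f)\ge1$ for every surjective isometry $T$.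
\end{example}

Thus $H(\mathbb R)=1=J(\mathbb R)$. The upper bound came from a distant observer, for whom differences of distances are linear. The lower bound came from the reflection $x\mapsto-x$ applied to a small set: it preserves distances inside the set, while the displacements $-2x$ are twice as far apart as the points $x$.

\section{Displacement sets have diameter at most $2\varepsilon$}\label{sec:upper}

\begin{proposition}\label{prop:A}
Let $f:E\to E$ be an $\varepsilon$-nearisometry, not assumed surjective, with $|fx-x|/|x|\to0$ as $|x|\to\infty$. Then the displacement set of $f$ has diameter at most $2\varepsilon$.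
\end{proposition}

Example~\ref{ex:swap} shows that the constant $2$ is sharp, and the isometry $f=-\mathrm{id}$, whose displacement set is $E$, shows that some growth condition is needed.

We want to place the observer at $z=-re$ with $e$ a unit vector in the direction of $v$ and $r$ large. The difficulty is that the points $fx,fy$ are observed from $fz$, which lies off the ray, and at a corner of the unit ball this changes what is seen. In $\mathbb R^2$ with the sup-norm and $e=(1,1)$, we have $|u+re|=r+\max(u_1,u_2)$ for large $r$, which is not linear in $u$; and an observer moved to $-re-(t,0)$ with $t\ge u_2-u_1$ measures the distance $r+t+u_1$ and no longer sees $u_2$. So $e$ should be a point where the unit ball has a single supporting hyperplane. The space $E$ may have no such point: if $\Gamma$ is uncountable, every $e\in\ell_1(\Gamma)$ has a zero coordinate, where a norming functional in $\ell_\infty(\Gamma)$ may take any value in $[-1,1]$. But only four vectors have to be observed, so smoothness inside their span suffices.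

Let $G$ be a finite-dimensional normed space. By the Hahn--Banach theorem every unit vector $e\in G$ has a \emph{norming functional}, that is, $\varphi\in G^*$ with $|\varphi|=1=\varphi(e)$. We call $e$ a \emph{smooth point} of $G$ if $\varphi$ is unique.

\begin{lemma}\label{lem:smooth}
The smooth points of a finite-dimensional normed space $G\ne\{0\}$ are dense in its unit sphere.
\end{lemma}

\begin{proof}
A finite convex function on $\mathbb R^m$ is differentiable almost everywhere \cite[Theorem~25.5]{Roc}, so the norm of $G$ is differentiable on a dense set. If it is differentiable at $u\ne0$, then also at $u/|u|$, because $|tu+w|=t\,|u+w/t|$ for $t>0$. As $u\mapsto u/|u|$ is continuous and fixes the unit sphere, the unit vectors at which the norm is differentiable are dense in the sphere. Let $e$ be one of them, with derivative $L$, and let $\varphi$ be a norming functional of $e$. For $w\in G$ and $t>0$ we have $|e+tw|-|e|\ge\varphi(e+tw)-1=t\varphi(w)$, so $L(w)\ge\varphi(w)$. Applying this to $-w$ gives $\varphi=L$.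
\end{proof}

The next lemma says that a distant observer in a smooth direction reads differences of distances through $\varphi$, even after a sublinear move that may leave $G$.

\begin{lemma}\label{lem:observer}
Let $G\subset E$ be a finite-dimensional subspace, $e$ a smooth point of $G$ with norming functional $\varphi\in G^*$, and let $z_r\in E$, $r>0$, satisfy $|z_r+re|/r\to0$ as $r\to\infty$. Then for all $u,u'\in G$,
\[
|u-z_r|-|u'-z_r|\to\varphi(u-u')\qquad(r\to\infty).
\]
\end{lemma}

\begin{proof}
Put $w_r=z_r+re$, so that $u'-z_r=re+(u'-w_r)$ and $|u'-w_r|=o(r)$. By the Hahn--Banach theorem there is $\psi_r\in E^*$ with $|\psi_r|=1$ and $\psi_r(u'-z_r)=|u'-z_r|$. Then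
\begin{equation}\label{eq:obs}
|u-z_r|\ge\psi_r(u-z_r)=|u'-z_r|+\psi_r(u-u').
\end{equation}
Moreover
\[
r\psi_r(e)=|re+(u'-w_r)|-\psi_r(u'-w_r)\ge r-2|u'-w_r|,
\]
and $\psi_r(e)\le1$, so $\psi_r(e)\to1$. We claim that the restrictions $\psi_r|_G$ converge to $\varphi$ in norm. Otherwise, by compactness of the unit ball of $G^*$, there is a sequence $r_k\to\infty$ along which $\psi_{r_k}|_G$ converges to some $\psi\ne\varphi$. Then $|\psi|\le1$ and $\psi(e)=1$, so $\psi$ is a norming functional of $e$, contrary to smoothness. Since $u-u'\in G$, inequality \eqref{eq:obs} gives
\[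
\liminf_{r\to\infty}\bigl(|u-z_r|-|u'-z_r|\bigr)\ge\varphi(u-u').
\]
The same inequality with $u$ and $u'$ exchanged says that the upper limit is at most $\varphi(u-u')$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Let $x,y\in E$ and $v=(fx-x)-(fy-y)$; we may assume $v\ne0$. The space $G=\operatorname{span}\{x,y,fx,fy\}$ contains $v$. Given $\eta>0$, Lemma~\ref{lem:smooth} provides a smooth point $e$ of $G$ with $\bigl|e-v/|v|\bigr|<\eta$; let $\varphi$ be its norming functional. Put $z=-re$. The growth hypothesis says that $|fz+re|=|fz-z|=o(r)$, so Lemma~\ref{lem:observer} applies both to the observers $z$ and to the observers $fz$, with the same $\varphi$: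
\[
|fx-fz|-|fy-fz|\to\varphi(fx-fy),\qquad |x-z|-|y-z|\to\varphi(x-y).
\]
Subtracting and regrouping as on the line,
\[
\varphi(v)=\lim_{r\to\infty}\Bigl[\bigl(|fx-fz|-|x-z|\bigr)-\bigl(|fy-fz|-|y-z|\bigr)\Bigr]\le2\varepsilon
\]
by \eqref{eq:near}. Hence
\[
|v|=\varphi(|v|e)=\varphi(v)+\varphi(|v|e-v)\le2\varepsilon+|v|\eta .
\]
The functional $\varphi$ depends on $\eta$, but this last inequality does not mention it, and $\eta\to0$ gives $|v|\le2\varepsilon$.
\end{proof}

\section{Realizing a set of diameter $2$ by displacements}\label{sec:lower}

\begin{proposition}\label{prop:B}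
Let $A\subset E$ satisfy $0\in A$ and $\operatorname{diam}A\le2$, and let $\delta>0$. There is a bijective $(1+5\delta)$-nearisometry $f:E\to E$ with $\sup_x|fx-x|\le2+2\delta$ such that for every $a\in A$ there is $x\in E$ with $|fx-x-a|\le2\delta$.
\end{proposition}

\subsection{The reflection and the remaining points}

As in Example~\ref{ex:swap}, send $-a/2$ to $a/2$ for each $a\in A$. This preserves the distances between these points and produces the displacement $a$. A general point $y$ has to be sent to $y+h(y)$, subject to two demands, written here with $\delta=0$. Distances between general points must change by at most $1$, which is guaranteed if all values of $h$ lie in one set $K$ of diameter at most $1$. Distances to the reflected points must change by at most $1$, which means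
\[
\bigl||y+h(y)-a/2|-|y+a/2|\bigr|\le1\qquad\text{for all }a\in A .
\]
We impose this for all $y\in E$; at $y=-a/2$ it contains the condition $|h(y)-a|\le1$. A constant $h=p$ therefore works only if $A\subset\overline B(p,1)$, and such sets give nothing beyond $H(E)\ge1$.

The first instructive case is an equilateral triangle $A=\{0,a,b\}$ of side $2$ in the Euclidean plane. The values $h(0)$, $h(-a/2)$, $h(-b/2)$ must lie in the unit disks centered at $0$, $a$, $b$. The first two disks meet only at $a/2$, and $|a/2-b|=\sqrt3>1$, so $h$ cannot be constant. But the small triangle with vertices $0,a/2,b/2$ has diameter $1$ and meets all three disks. In general, $0\in A$ gives $|a|\le2$ for $a\in A$, so $a/2$ is within $1$ of $a$, and we take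
\[
K=\tfrac12\operatorname{conv}A .
\]
Then $K\subset\overline B(0,1)$, and $\operatorname{diam}K\le1$ because two convex combinations of points of $A$ satisfy $|\sum_i\lambda_ia_i-\sum_j\mu_jb_j|=|\sum_{i,j}\lambda_i\mu_j(a_i-b_j)|\le\operatorname{diam}A$.

To see how $h(y)$ is to be chosen, return to the triangle and let $y=re$ be far away, with $\varphi=\langle\cdot,e\rangle$. By Lemma~\ref{lem:observer}, $|y+h-q/2|-|y+q/2|\to\varphi(h-q)$ for each $q\in A$, so in the limit $\varphi(h)$ must be within $1$ of every point of $\varphi(A)$. Let $\varphi$ take its minimum $m$ and maximum $M$ over $A$ at $b_-$ and $b_+$. Then $M-m\le2$, so the value $\varphi(h)=(m+M)/2$ will do; and $m\le0\le M$ because $0\in A$, so this value lies between $m/2=\varphi(b_-/2)$ and $M/2=\varphi(b_+/2)$. It is therefore taken on the segment $[b_-/2,b_+/2]\subset K$. For general $y$ and $E$ we copy this argument with the function $a\mapsto|y+a/2|$ in place of $\varphi$, and $\delta$ pays for extrema that are not attained.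

\begin{lemma}\label{lem:h}
Let $A,\delta$ be as in Proposition~\ref{prop:B}. For every $y\in E$ there is $h(y)\in K$ with
\begin{equation}\label{eq:h}
\bigl||y+h(y)-a/2|-|y+a/2|\bigr|\le1+\delta\qquad\text{for all }a\in A.
\end{equation}
\end{lemma}

\begin{proof}
Fix $y$. For $h\in K$ and $a\in A$ put
\[
\gamma_a(h)=|y+h-a/2|-|y+a/2|,\qquad S(h)=\sup_{a\in A}\gamma_a(h),\qquad I(h)=\inf_{a\in A}\gamma_a(h).
\]
We need $h$ with $S(h)\le1+\delta$ and $I(h)\ge-1-\delta$. Each $\gamma_a$ is $1$-Lipschitz and $|\gamma_a(h)|\le|h-a|\le3$, so $S$ and $I$ are finite and $1$-Lipschitz on $K$. Replacing $a$ by $a'$ changes each of the two norms in $\gamma_a(h)$ by at most $|a-a'|/2\le1$, so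
\begin{equation}\label{eq:SI}
S-I\le2\quad\text{on }K.
\end{equation}
Choose $b_-,b_+\in A$ with
\[
|y+b_-/2|\le\inf_{a\in A}|y+a/2|+\delta,\qquad |y+b_+/2|\ge\sup_{a\in A}|y+a/2|-\delta .
\]
For all $a\in A$, using $|a|\le2$,
\begin{align*}
\gamma_a(b_-/2)&\le|y+b_-/2|+|a|/2-|y+a/2|\le1+\delta,\\
\gamma_a(b_+/2)&\ge|y+b_+/2|-|a|/2-|y+a/2|\ge-1-\delta .
\end{align*}
So $S(b_-/2)\le1+\delta$ and $I(b_+/2)\ge-1-\delta$: each endpoint satisfies one of the two requirements. If $I(b_-/2)\ge-1-\delta$, take $h=b_-/2$. If $S(b_+/2)\le1+\delta$, take $h=b_+/2$. In the remaining case $I(b_-/2)<-1-\delta$ and $S(b_+/2)>1+\delta$, so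
\[
(S+I)(b_-/2)<0<(S+I)(b_+/2).
\]
The function $S+I$ is continuous on the segment $[b_-/2,b_+/2]$, which lies in $K$ by convexity, so it vanishes at some point $h$ of the segment. There $I(h)=-S(h)$, and \eqref{eq:SI} gives $S(h)\le1$ and $I(h)\ge-1$.
\end{proof}

\subsection{A relation with full domain and range}

Nothing in Lemma~\ref{lem:h} makes $h$ continuous or the map $y\mapsto y+h(y)$ injective or surjective. We therefore work with relations $R\subset E\times E$, to which pairs can be added freely, and look for further pairs whose second coordinates cover $E$. They come from a symmetry. For pairs $P=(s,s')$ and $Q=(t,t')$ put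
\[
\beta(P,Q)=\bigl||s'-t'|-|s-t|\bigr|,
\]
call $s'-s$ the displacement of $P$, and note that
\begin{equation}\label{eq:beta}
\beta(P,Q)\le|(s'-t')-(s-t)|=|(s'-s)-(t'-t)| .
\end{equation}
The map $\sigma(s,s')=(-s',-s)$ preserves the displacement of a pair, satisfies $\beta(\sigma P,\sigma Q)=\beta(P,Q)$ because it exchanges the two distances, and fixes each pair $(-a/2,a/2)$.

\begin{lemma}\label{lem:R}
With $h$ as in Lemma~\ref{lem:h}, let $R=R_0\cup R_1\cup R_2$, where
\[
R_0=\{(-\tfrac a2,\tfrac a2):a\in A\},\qquad R_1=\{(y,y+h(y)):y\in E\},\qquad R_2=\sigma(R_1).
\]
Both coordinate projections of $R$ equal $E$, every pair in $R$ has displacement of norm at most $2$, and $\beta(P,Q)\le1+\delta$ for all $P,Q\in R$.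
\end{lemma}

\begin{proof}
The first coordinates of $R_1$ cover $E$, and so do the second coordinates of $R_2=\{(-y-h(y),-y):y\in E\}$. Displacements lie in $A$ for pairs in $R_0$ and in $K$ for pairs in $R_1\cup R_2$, so their norms are at most $2$. For $\beta$ there are four cases. If $P,Q\in R_0$, both distances have the form $|a-a'|/2$ and $\beta(P,Q)=0$. If $P,Q\in R_1\cup R_2$, then $\beta(P,Q)\le\operatorname{diam}K\le1$ by \eqref{eq:beta}. If $P=(-a/2,a/2)$ and $Q=(y,y+h(y))$, then $\beta(P,Q)$ is the left side of \eqref{eq:h}. If $P\in R_0$ and $Q=\sigma Q_1$ with $Q_1\in R_1$, then $\beta(P,Q)=\beta(\sigma P,\sigma Q_1)=\beta(P,Q_1)\le1+\delta$ by the previous case.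
\end{proof}

\subsection{From a relation to a bijection}

A point may have several partners in $R$. Since every ball has as many points as $E$, small perturbations separate all the pairs. Call $(x,x')$ \emph{$\delta$-close} to $(s,s')$ if $|x-s|<\delta$ and $|x'-s'|<\delta$.

\begin{lemma}\label{lem:bij}
Let $R\subset E\times E$ have both coordinate projections equal to $E$, and let $\delta>0$. There is a bijection $f:E\to E$ such that every pair $(x,fx)$ is $\delta$-close to a pair in $R$ and for every pair in $R$ some $(x,fx)$ is $\delta$-close to it.
\end{lemma}

\begin{proof}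
Let $\kappa$ be the cardinality of $E$, viewed as the least ordinal of that cardinality, so that every ordinal $\alpha<\kappa$ has fewer than $\kappa$ predecessors. It is infinite because $\dim E\ge1$. Every open ball of radius $\delta$ has cardinality $\kappa$, since $x\mapsto\delta x/(1+|x|)$ maps $E$ bijectively onto $B(0,\delta)$, with inverse $u\mapsto u/(\delta-|u|)$. Consider the tasks ``put $x$ into the domain'' ($x\in E$), ``put $x'$ into the range'' ($x'\in E$) and ``approximate $P$'' ($P\in R$). As $\kappa\cdot\kappa=\kappa$, there are $\kappa$ tasks; enumerate them as $(\tau_\alpha)_{\alpha<\kappa}$.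

By transfinite recursion we choose at most one pair at each stage, so that all first coordinates are distinct, all second coordinates are distinct, and each chosen pair is $\delta$-close to a pair in $R$. Before stage $\alpha$ fewer than $\kappa$ pairs have been chosen, so every ball of radius $\delta$ contains a point that is not yet a first coordinate and a point that is not yet a second coordinate. If $\tau_\alpha$ is the domain task for $x$, do nothing when $x$ is already a first coordinate; otherwise pick $(x,s')\in R$ and choose $(x,x')$ with $x'\in B(s',\delta)$ not yet a second coordinate. If $\tau_\alpha$ is the range task for $x'$, do nothing when $x'$ is already a second coordinate; otherwise pick $(s,x')\in R$ and choose $(x,x')$ with $x\in B(s,\delta)$ not yet a first coordinate. If $\tau_\alpha$ is the task for $P=(s,s')$, choose $(x,x')$ with $x\in B(s,\delta)$ not yet a first coordinate and $x'\in B(s',\delta)$ not yet a second coordinate. In the set of all chosen pairs every point of $E$ occurs exactly once as a first and exactly once as a second coordinate, so this set is the graph of a bijection $f$ with the required properties.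
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Apply Lemma~\ref{lem:bij} to the relation $R$ of Lemma~\ref{lem:R}. Let $x,y\in E$, and let $(x,fx)$ and $(y,fy)$ be $\delta$-close to $(s,s')$ and $(t,t')$ in $R$. Then $|fx-fy|$ differs from $|s'-t'|$, and $|x-y|$ from $|s-t|$, by at most $2\delta$ each, so $\bigl||fx-fy|-|x-y|\bigr|\le1+\delta+4\delta$. Also $|fx-x|\le|s'-s|+2\delta\le2+2\delta$. For $a\in A$ some $(x,fx)$ is $\delta$-close to $(-a/2,a/2)\in R_0$, and then $|fx-x-a|\le|fx-a/2|+|x+a/2|\le2\delta$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}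

By the definition of $J(E)$, every nonempty bounded set $A$ satisfies $r(A)\le\frac12J(E)\operatorname{diam}A$; for a single point both sides are $0$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
As explained in Section~\ref{sec:radius}, Gevirtz's theorem and the Mazur--Ulam theorem give a surjective linear isometry $U$ with $f-U$ bounded. Lemma~\ref{lem:radius} gives the uniqueness of $U$ and the equality $\inf_Td(T,f)=r(\Delta_f)$. The map $U^{-1}f$ is an $\varepsilon$-nearisometry with $U^{-1}fx-x=U^{-1}(fx-Ux)$, so its displacement set is the bounded set $U^{-1}\Delta_f$. Proposition~\ref{prop:A} gives $\operatorname{diam}\Delta_f=\operatorname{diam}U^{-1}\Delta_f\le2\varepsilon$, and so $r(\Delta_f)\le J(E)\varepsilon$.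
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Suppose that such an $f$ exists for every $\delta>0$. Its displacement set is bounded, so it has diameter at most $2(\varepsilon+\delta)$ by Proposition~\ref{prop:A}. Hence $\operatorname{diam}A\le2(\varepsilon+\delta)+2\delta$ for all $\delta>0$, and $\operatorname{diam}A\le2\varepsilon$.

Conversely, let $\operatorname{diam}A\le2\varepsilon$ and $\delta>0$. Fix $a_0\in A$ and $\delta'>0$ with $5\varepsilon\delta'\le\delta$. Proposition~\ref{prop:B}, applied to $\varepsilon^{-1}(A-a_0)$ and $\delta'$, gives a bijection $f_0$; put $fx=\varepsilon f_0(x/\varepsilon)+a_0$. Since $|fx-fy|-|x-y|=\varepsilon\bigl(|f_0(x/\varepsilon)-f_0(y/\varepsilon)|-|x/\varepsilon-y/\varepsilon|\bigr)$, the bijection $f$ is an $\varepsilon(1+5\delta')$-nearisometry, and $\varepsilon(1+5\delta')\le\varepsilon+\delta$. Its displacement at $x=\varepsilon u$ is $\varepsilon(f_0u-u)+a_0$. This is bounded, and for $a\in A$ and $u$ with $|f_0u-u-\varepsilon^{-1}(a-a_0)|\le2\delta'$ it is within $2\varepsilon\delta'\le\delta$ of $a$.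
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:sharp}(c)]
Let $H_b(E)$ be defined as $H(E)$ but with bijective nearisometries only. A constant $c$ that works for all surjective maps works for the bijective ones, so $H_b(E)\le H(E)$. We show $H(E)\le J(E)\le H_b(E)$.

Let $c>J(E)$ and let $f$ be a surjective $\varepsilon$-nearisometry. If $\varepsilon=0$, take $T=f$. If $\varepsilon>0$, then $\inf_Td(T,f)\le J(E)\varepsilon<c\varepsilon$ by part (a), so $d(T,f)\le c\varepsilon$ for some surjective isometry $T$. Hence $H(E)\le c$ for every $c>J(E)$.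

Now let $c$ have the property that defines $H_b(E)$, and let $A$ be bounded with $\operatorname{diam}A>0$. The ratio $2r(A)/\operatorname{diam}A$ is invariant under translations and scalings, so we may assume $0\in A$ and $\operatorname{diam}A=2$, and we must show $r(A)\le c$. Let $\delta>0$, let $f$ be as in Proposition~\ref{prop:B}, and let $\Delta$ be its displacement set. There is a surjective isometry $T$ with $d(T,f)\le c(1+5\delta)$, and $f-\mathrm{id}$ is bounded, so Lemma~\ref{lem:radius} with $U=\mathrm{id}$ gives $r(\Delta)\le c(1+5\delta)$. Every $a\in A$ is within $2\delta$ of a point of $\Delta$, so $\sup_{a\in A}|a-p|\le\sup_{q\in\Delta}|q-p|+2\delta$ for all $p$, and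
\[
r(A)\le r(\Delta)+2\delta\le c(1+5\delta)+2\delta .
\]
Letting $\delta\to0$ gives $r(A)\le c$. Thus $J(E)\le c$ for every admissible $c$, that is, $J(E)\le H_b(E)$.
\end{proof}

The definition of $H(E)$ as an infimum leaves open whether $c=J(E)$ itself is admissible. By part (a) this is so as soon as the radius of $\Delta_f$ is attained by some center, which follows from compactness in a dual space; in particular this covers reflexive spaces, since then $E=(E^*)^*$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(d)]
Let $U$, $\Delta_f$ be as in (a), put $\rho=r(\Delta_f)$, and for $k\ge1$ let $C_k=\bigcap_{q\in\Delta_f}\overline B(q,\rho+1/k)$. A point $p$ lies in $C_k$ exactly when $\Delta_f\subset\overline B(p,\rho+1/k)$, so $C_k\ne\emptyset$ by the definition of the radius, and the $C_k$ decrease. An isometry of $E$ onto a dual space $X^*$ carries closed balls to closed balls, and these are weak*-compact by the Banach--Alaoglu theorem. So the $C_k$ correspond to a decreasing sequence of nonempty weak*-compact sets and have a common point $p$. Then $d(U+p,f)=\sup_{q\in\Delta_f}|q-p|\le\rho\le J(E)\varepsilon$.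
\end{proof}

For the last part we recall Helly's theorem: if any $n+1$ members, not necessarily distinct, of a family of compact convex subsets of an $n$-dimensional normed space have a common point, then all members have a common point.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(e)]
By Theorem~\ref{thm:main} it suffices to prove the statements for $J(E)$, and $1\le J(E)\le2$ is part of \eqref{eq:rd}. Let $\dim E=n$ and $\operatorname{diam}A=2$. For $a_0,\dots,a_n\in A$, repetitions allowed, the centroid $m=\frac1{n+1}\sum_ja_j$ satisfies
\[
|a_i-m|=\frac1{n+1}\Bigl|\sum_{j\ne i}(a_i-a_j)\Bigr|\le\frac{2n}{n+1}.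
\]
So any $n+1$ of the compact convex balls $\overline B(a,\frac{2n}{n+1})$, $a\in A$, have a common point. By Helly's theorem all of them contain some point $p$, and then $A\subset\overline B(p,\frac{2n}{n+1})$. Hence $J(E)\le\frac{2n}{n+1}$.

For sharpness let $E=\{x\in\mathbb R^{n+1}:\sum_{i=0}^nx_i=0\}$ with the sup-norm, and let $A=\{a_0,\dots,a_n\}$ with $a_i=2e_i-\frac2{n+1}(1,\dots,1)$, where $e_0,\dots,e_n$ is the standard basis. The coordinates of $a_i$ sum to $2-2=0$, so $a_i\in E$, and $|a_i-a_j|=|2(e_i-e_j)|=2$ for $i\ne j$. Any $p\in E$ has a coordinate $p_i\le0$, and the $i$th coordinate of $a_i-p$ is $2-\frac2{n+1}-p_i\ge\frac{2n}{n+1}$. So $r(A)\ge\frac{2n}{n+1}$, and $J(E)=\frac{2n}{n+1}$ for this space.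
\end{proof}

\begin{thebibliography}{9}

\bibitem{HU}
\emph{Hyers--Ulam constants of Hilbert spaces},
\texttt{https://www.impan.pl/shop/en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/89477}.

\bibitem{Roc}
Rockafellar, \emph{Convex Analysis}.

\end{thebibliography}
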